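# Determinacy is constant along a convolution semigroup

## 1. The dichotomy for $(\mu_t)_{t>0}$

**Theorem 1.** Let $(\mu_t)_{t>0}$ be a convolution semigroup of measures with moments of any order. Either all the measures $\mu_t$ are determinate, or all the measures $\mu_t$ are indeterminate.

Let us unpack the words.

**Definition (convolution semigroup).** A family $(\mu_t)_{t>0}$ of probability measures on $\mathbb R$ is a convolution semigroup if $\mu_s*\mu_t=\mu_{s+t}$ for all $s,t>0$ and $\mu_t\to\delta_0$ weakly as $t\to0$.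

**Definition (determinacy).** Let $\mu$ be a positive measure on $\mathbb R$ with moments of any order, and write $s_n(\mu)=\int x^n\,d\mu(x)$. It is called determinate if it is the only positive measure on $\mathbb R$ with the moments $(s_n(\mu))_{n\ge0}$, and indeterminate otherwise.

The Gaussian laws $\mu_t=N(0,t)$ form a convolution semigroup, and so do the Poisson laws with parameter $t$. Both have exponential moments, and a measure with an exponential moment is determinate (Fact 2 below), so both semigroups fall in the first case. For an indeterminate measure, take the lognormal density $d(x)=\frac1{x\sqrt{2\pi}}e^{-(\log x)^2/2}$ on $(0,\infty)$. With $x=e^y$ and then $y=v+n$,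
$$\int_0^\infty x^n\sin(2\pi\log x)\,d(x)\,dx=\int_{\mathbb R}e^{ny-y^2/2}\sin(2\pi y)\frac{dy}{\sqrt{2\pi}}=e^{n^2/2}\int_{\mathbb R}e^{-v^2/2}\sin(2\pi v)\frac{dv}{\sqrt{2\pi}}=0,\qquad n=0,1,2,\dots$$
because the last integrand is odd. Hence $d(x)\,dx$ and $d(x)(1+\sin(2\pi\log x))\,dx$ are different positive measures with the same moments.

Theorem 1 says that the status "determinate or not" cannot change at some time $t_0$ inside the semigroup. The statement is posed as a conjecture, to be proved or disproved, in "On infinitely divisible solutions to indeterminate moment problems" (http://www.math.ku.dk/%7Eberg/manus/hongkong.pdf). The answer is that it is true. What must be shown is: *if one $\mu_{t_*}$ is indeterminate, then every $\mu_t$, $t>0$, is indeterminate.*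

**Conventions.** The letters $C,C',\dots$ denote finite constants that may change from line to line. They never depend on the polynomial under consideration, on its degree, or on the exceptional set $E$ that will appear in Section 5. Polynomials may have complex coefficients, and $\|q\|_\mu^2=\int|q|^2\,d\mu$. For a finite positive measure $\lambda$ on $\mathbb R$ with mass $|\lambda|$ put
$$e(\lambda)=e^{-|\lambda|}\sum_{n\ge0}\frac{\lambda^{*n}}{n!},\qquad\lambda^{*0}=\delta_0 .$$
For instance $e(t\delta_1)$ is the Poisson law with parameter $t$. In general, $e(t\lambda)$ is the law of a sum of a Poisson number of independent jumps with law $\lambda/|\lambda|$. Finally $[y]=\lfloor y+\frac12\rfloor$ is rounding to an integer, so $|[y]-y|\le\frac12$. For example $[1]=1$, $[-1]=-1$, $[\tfrac12]=1$, $[-\tfrac12]=0$.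

## 2. Lévy measures, and the function $K_\mu$

The proof rests on the structure of infinitely divisible laws and on one criterion for indeterminacy.

**Fact 1** (Sato, *Lévy Processes and Infinitely Divisible Distributions*, Thms 7.10, 8.1, 25.3, 25.17)**.** In a convolution semigroup each $\mu_t$ is infinitely divisible with Lévy–Khintchine triplet $(tb,t\sigma^2,t\nu)$. That is, $\hat\mu_t(\xi)=e^{t\psi(\xi)}$ with
$$\psi(\xi)=ib\xi-\tfrac12\sigma^2\xi^2+\int(e^{i\xi y}-1-i\xi y1_{\{|y|<1\}})\,\nu(dy),$$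
where the Lévy measure $\nu$ on $\mathbb R\setminus\{0\}$ satisfies $\int\min(1,y^2)\,d\nu<\infty$. In particular the characteristic function of an infinitely divisible law has no zeros. The law $\mu_t$ has moments of all orders iff $\int_{|y|\ge1}|y|^n\,d\nu<\infty$ for all $n$.

Put $\nu_1=\nu|_{\{|y|\ge1\}}$, a finite measure. Separating the large jumps from the rest,
$$\mu_t=\rho_t*e(t\nu_1),\tag{2.1}$$
where $\rho_t$ is the law of a variable $R_t$ with
$$\log\mathbb E e^{sR_t}=t\Big(b's+\tfrac12\sigma^2s^2+\int_{|y|<1}(e^{sy}-1-sy)\,\nu(dy)\Big),\qquad s\in\mathbb R.$$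
Three consequences will be used.

First, $|e^{sy}-1-sy|\le\frac12s^2y^2e^{|s|}$ for $|y|<1$. With $v=\int_{|y|<1}y^2d\nu$, and because $|s|\le e^{|s|}$ and $\frac12s^2\le e^{|s|}$, the bracket above is at most $C_0e^{2|s|}$ with $C_0=|b'|+\sigma^2+v$. Hence
$$\mathbb E e^{s|R_t|}\le\mathbb E e^{sR_t}+\mathbb E e^{-sR_t}\le2\exp(tC_0e^{2s}),\qquad s\ge0.\tag{2.2}$$
Second, if $\nu$ is carried by $\{|y|\le Y\}$, then $\int e^{\varepsilon|x|}de(t\nu_1)\le e^{-t|\nu_1|}\sum_n\frac{t^n}{n!}(e^{\varepsilon Y}|\nu_1|)^n<\infty$. Together with (2.2), this shows that $\mu_t$ has exponential moments.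

Third, if all moments exist then $\psi$ is smooth, since $\hat\mu_1=e^\psi$ is smooth without zeros, and $\psi(0)=0$. The $n$-th derivative of $e^{T\psi}$ at $0$ is a polynomial in $T$, so *the moments of $\mu_T$ are polynomials in $T$*.

**Fact 2.** A measure with $\int e^{\varepsilon|x|}d\mu<\infty$ for some $\varepsilon>0$ is determinate.

So if $\nu$ has bounded support, every $\mu_t$ is determinate. Only unboundedly large jumps can create indeterminacy.

**Fact 3** (Akhiezer, *The Classical Moment Problem*, Ch. 1–2)**.** Let $\mu$ be a finite positive measure with all moments and infinite support, with real orthonormal polynomials $p_n$. Put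
$$K_\mu(z)=\sum_n|p_n(z)|^2=\sup\{|p(z)|^2:\ p\text{ polynomial},\ \|p\|_\mu\le1\}.$$
Then $\mu$ is indeterminate iff $K_\mu(z_0)<\infty$ for some nonreal $z_0$, and then $K_\mu<\infty$ on $\mathbb C$. In that case, for every $\varepsilon>0$,
$$K_\mu(z)\le C_\varepsilon e^{\varepsilon|z|},\qquad z\in\mathbb C.\tag{2.3}$$

The equality of the sum and the supremum is Cauchy–Schwarz: if $p=\sum c_np_n$ then $|p(z)|^2\le\sum|c_n|^2\sum|p_n(z)|^2$, with equality for $c_n=\overline{p_n(z)}$, $n\le N$. Thus $|q(z)|^2\le K_\mu(z)\|q\|_\mu^2$ for every polynomial $q$.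

To see (2.3), recall that up to a constant factor
$$\sum_np_n(z)p_n(w)=\frac{B(z)D(w)-D(z)B(w)}{z-w}$$
with the Nevanlinna functions $B,D$. By a theorem of M. Riesz (Akhiezer, Thm 2.4.3) they are entire of at most minimal exponential type, so $|B(z)|,|D(z)|\le C_\delta e^{\delta|z|}$ for every $\delta>0$. The left side is entire in $w$ and equals $K_\mu(z)$ at $w=\bar z$. On the circle $|w-\bar z|=2|\mathrm{Im}\,z|+1$ we have $|w-z|\ge2|\mathrm{Im}\,z|+1-2|\mathrm{Im}\,z|=1$ and $|w|\le3|z|+1$. By the maximum principle, $K_\mu(z)\le2C\,C_\delta^2e^{\delta(4|z|+1)}$. Take $\delta=\varepsilon/4$.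

*Example.* For $\mu=N(0,1)$, $p_n=\mathrm{He}_n/\sqrt{n!}$ with $\mathrm{He}_{n+1}=x\mathrm{He}_n-n\mathrm{He}_{n-1}$. Writing $\mathrm{He}_n(i)=i^nI_n$, the recursion becomes $I_{n+1}=I_n+nI_{n-1}$, $I_0=I_1=1$. By induction $I_n\ge\sqrt{n!}$, because
$$I_n\ge\sqrt{(n-1)!}+(n-1)\sqrt{(n-2)!}=\sqrt{(n-1)!}\,(1+\sqrt{n-1})\ge\sqrt{n!}.$$
So $K_\mu(i)=\sum I_n^2/n!=\infty$, in agreement with determinacy.

We shall always use the criterion in this form. If $\kappa$ is a finite measure with all moments and infinite support, then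
$$|q(i)|^2\le C\,\|q\|_\kappa^2\ \text{ for all polynomials }q\quad\Longrightarrow\quad\kappa\text{ is indeterminate.}\tag{2.4}$$
In particular, if $\kappa_0\le C\kappa$ and $\kappa_0$ is indeterminate, then $\kappa$ is indeterminate, since $|q(i)|^2\le K_{\kappa_0}(i)\|q\|^2_{\kappa_0}\le CK_{\kappa_0}(i)\|q\|_\kappa^2$.

**Fact 4.** If $\kappa$ is indeterminate and $\theta$ is infinitely divisible with all moments, then $\kappa*\theta$ is indeterminate. Indeed, let $\kappa'\ne\kappa$ have the moments of $\kappa$. Then $\kappa'*\theta$ and $\kappa*\theta$ have equal moments by the binomial formula, and they differ because $\hat\theta$ has no zeros.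

The argument for Theorem 1 gives a stronger comparison statement, which we can now formulate.

**Theorem 2.** Let $(\mu_t),(\mu'_t)$ be convolution semigroups with moments of any order and Lévy measures $\nu,\nu'$. Suppose there are $\rho,c_0>0$, $\Delta_0<\infty$ and a positive measure $\Gamma$ on $\mathbb R\times(\mathbb R\setminus\{0\})$ such that the first marginal of $\Gamma$ is $\nu|_{\{|y|\ge\rho\}}$, $|y-y'|\le\Delta_0$ for $\Gamma$-a.e. $(y,y')$, and the second marginal $\lambda$ satisfies $c_0\lambda\le\nu'$. If some $\mu_t$ is indeterminate, then every $\mu'_s$, $s>0$, is indeterminate.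

So move each large jump of $\nu$ by a bounded amount, possibly at random. If the displaced jumps are, up to a constant, among those of $\nu'$, then indeterminacy passes from $\mu$ to $\mu'$, whatever the times. With $\mu'=\mu$ and $\Gamma$ the image of $\nu_1$ under $y\mapsto(y,y)$ one recovers Theorem 1.

## 3. Going up in time, going down in time, and the factor $(t/s)^n$

**Upwards.** If $\mu_t$ is indeterminate and $s>0$, then $\mu_{t+s}=\mu_t*\mu_s$ is indeterminate by Fact 4. So the set of indeterminate times is closed upwards, and Theorem 1 says that there is no threshold in $(0,\infty)$. The difficulty is to go *down*.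

**Downwards by comparison.** Take a compound Poisson semigroup $\mu_t=e(t\lambda)$. By (2.4) any indeterminate measure below a multiple of $e(s\lambda)$ makes $e(s\lambda)$ indeterminate. Since $e(s\lambda)\ge e^{-s|\lambda|}\frac{s^n}{n!}\lambda^{*n}$, we see: *if some $\lambda^{*n}$ is indeterminate, then $e(s\lambda)$ is indeterminate for every $s>0$.* With $\lambda$ lognormal ($n=1$) this gives a semigroup in the second case of Theorem 1. What this does not cover is the case where all $\lambda^{*n}$ are determinate while some $e(t_*\lambda)$ is indeterminate.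

The sensible thing to try then is to compare $e(t_*\lambda)$ with $e(s\lambda)$ for $s<t_*$. On the component $\lambda^{*n}$ the weights are $t_*^n/n!$ and $s^n/n!$ up to constants, and their quotient $(t_*/s)^n$ is unbounded. This is a real obstruction to the inequality: for $\lambda=\delta_1$ the quotient of the masses at $n$ is $e^{s-t_*}(t_*/s)^n$, so no bound $e(t_*\lambda)\le Ce(s\lambda)$ holds. The comparison stops at a loss that is geometric in the number $n$ of jumps.

**A factorial gain would be enough.** Suppose we knew, for some $\alpha>0$, that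
$$\sum_{m\ge0}(m!)^{-1-\alpha}\lambda^{*m}\quad\text{is indeterminate}.\tag{3.1}$$
Since $(m!)^{-\alpha}s^{-m}$ is bounded in $m$ for every $s>0$, this measure is $\le C_s\,e(s\lambda)$, and $e(s\lambda)$ would be indeterminate for every $s>0$. So we want to improve weights of order $1/m!$ to weights $(m!)^{-1-\alpha}$.

**Where the gain comes from.** Suppose we have an inequality $|q(i)|^2\le\sum_mw_m\int|q|^2d\lambda^{*m}$ for all polynomials $q$, and let $u$ be an extremal polynomial for the problem we care about. If we can apply the inequality to a $q$ with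
$$|q(x)|/|q(i)|\approx(|u(x)|/|u(i)|)^\theta,\qquad\theta<1,$$
then Hölder's inequality turns it into one for $|u|^2$ with weights of order $w_m^{1/\theta}$. If $w_m\approx(m!)^{-1+\eta}$ with $\eta$ small compared to $1-\theta$, then $w_m^{1/\theta}$ decays faster than $1/m!$ by a factorial power. A natural candidate for $q$ is $u$ with every $L$-th zero removed, so $\theta=1-1/L$. Two things are needed.

First, the zeros of $u$ should be spread out. We shall arrange this by working on the integers, where the extremal polynomial has an integer between any two of its zeros; for this reason the jumps get rounded. Second, near a removed zero, $|q|$ is not controlled by $|u|^\theta$. So the inequality must avoid a sparse set $E$ of integers near the removed zeros.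

This gives three propositions. Proposition A is a sampling inequality that avoids $E$. Proposition B removes zeros and proves (3.1) for the rounded jump measure. Proposition C undoes the rounding. If all jumps of size $\ge1$ are integers already, nothing was rounded, and the comparison after (3.1) replaces Proposition C.

## 4. Interpolation by nodes at distance of order $k$

The sampling tool bounds $q(x)$ by the values of $q$ at $k$ nodes which may be as far as $Ak$ away, with $A$ as large as we please. The arbitrary size of $A$ is where (2.3) for *every* $\varepsilon$ is used.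

**Lemma 1.** Let $\mu$ be a finite indeterminate measure, $A\ge1$, $h>0$. There are $C_1\ge1$ and $C_*$ depending only on $(\mu,A,h)$ such that: if $k\ge1$, $x,\xi_1,\dots,\xi_k\in\mathbb R$, $|x-\xi_b|\le Ak$ and $|\xi_b-\xi_{b'}|\ge h|b-b'|$ for all $b,b'$, then for all polynomials $q$
$$|q(x)|^2\le C_1^k\sum_{b=1}^k|q(\xi_b)|^2+C_*e^{-2k}\int|q(x+u)|^2\,d\mu(u).$$

*Proof.* Let $D=Ak$, $R=9D$, and $\ell_b(x)=\prod_{b'\ne b}\frac{x-\xi_{b'}}{\xi_b-\xi_{b'}}$. We first use Hermite's remainder formula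
$$q(x)-\sum_b\ell_b(x)q(\xi_b)=\frac1{2\pi i}\oint_{|\zeta|=R}\frac{q(x+\zeta)}{\zeta}\prod_b\frac{x-\xi_b}{x+\zeta-\xi_b}\,d\zeta.$$
If $x$ is one of the nodes, both sides are $0$. Otherwise the poles are simple and lie inside the circle, since $|\xi_b-x|\le D<R$. The residue at $\zeta=0$ is $q(x)$. The residue at $\zeta=\xi_b-x$ is
$$\frac{q(\xi_b)}{\xi_b-x}(x-\xi_b)\prod_{b'\ne b}\frac{x-\xi_{b'}}{\xi_b-\xi_{b'}}=-\ell_b(x)q(\xi_b).$$

*The remainder.* On the circle each factor of the product has modulus $\le D/(9D-D)=\frac18$, so the product is $\le8^{-k}\le e^{-2k}$. Fact 3 applied to the polynomial $u\mapsto q(x+u)$ gives $|q(x+\zeta)|^2\le K_\mu(\zeta)\int|q(x+u)|^2d\mu(u)$. By (2.3) with $\varepsilon=2/(9A)$ we have $K_\mu(\zeta)\le Ce^{2k}$ for $|\zeta|=9Ak$. So the squared remainder is at most $Ce^{-4k}e^{2k}\int|q(x+u)|^2d\mu(u)=Ce^{-2k}\int|q(x+u)|^2d\mu(u)$.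

*The main part.* Since $\prod_{b'\ne b}|b-b'|=(b-1)!(k-b)!$ and $\frac{(k-1)!}{(b-1)!(k-b)!}\le2^{k-1}$,
$$|\ell_b(x)|\le\frac{(Ak/h)^{k-1}}{(b-1)!(k-b)!}\le\frac{(2Ak/h)^{k-1}}{(k-1)!}\le e^k\max(1,2A/h)^k,$$
because $k^{k-1}/(k-1)!=k^k/k!\le e^k$. By $|a+b|^2\le2|a|^2+2|b|^2$ and Cauchy–Schwarz, $|q(x)|^2\le2\sum_b|\ell_b(x)|^2\sum_b|q(\xi_b)|^2+2|\text{remainder}|^2$. Here $2\sum_b|\ell_b(x)|^2\le2k\,e^{2k}\max(1,2A/h)^{2k}$ and $2k\le e^k$, so $C_1=e^3\max(1,2A/h)^2$ works. $\square$

The next lemma fixes weights $a_l$ that will be used to sum over times $lt_*$. They satisfy $a_1=1$ and $a_{l+1}=e^{-2l^p}a_l$.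

**Lemma 2.** Let $p\ge2$ be an integer and $a_l=\exp(-2\sum_{i=1}^{l-1}i^p)$. For $c\in\{1,2\}$ and $C\ge1$ there is $C'$ with
$$\sum_{l\ge1}a_l\,e^{Cl^p\log(l+1)}\,l^{cn}\le C'^{\,n+1}(n!)^{c/(p+1)}\qquad\text{for all }n\ge0.$$

*Proof.* Comparing the sum with $\int_0^{l-1}x^pdx$, $a_l\le\exp(-2(l-1)^{p+1}/(p+1))$. The quantity $-2(l-1)^{p+1}/(p+1)+Cl^p\log(l+1)+l^{p+1}/(p+1)$ tends to $-\infty$, so $a_le^{Cl^p\log(l+1)}\le C''\exp(-l^{p+1}/(p+1))$. Split this exponential into two equal factors. For $n\ge1$, the maximum over $l>0$ of $l^{cn}\exp(-l^{p+1}/(2(p+1)))$ is where $cn/l=l^p/2$, i.e. $l^{p+1}=2cn$. So it is at most $(2cn)^{cn/(p+1)}\le C^n(n!)^{c/(p+1)}$, using $n^n\le e^nn!$. The other factor $\exp(-l^{p+1}/(2(p+1)))$ has finite sum over $l$. The case $n=0$ is clear. $\square$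

**Bookkeeping function.** For $B\ge1$ put $\Psi_B(s)=(B(1+s))^{3s}$, $s\ge0$. It is increasing and $\ge1$, and $(Bk)^{3k}\le\Psi_B(k)$. For $0<\kappa\le\frac14$ and integers $n\ge0$, $l\ge1$, with $C$ depending on $B$ and $p$,
$$\Psi_B(4\kappa n)\le C^n(n!)^{12\kappa},\qquad\Psi_B(4l^p)\le e^{Cl^p\log(l+1)}.\tag{4.1}$$
For the first, $4\kappa\le1$ gives $\Psi_B(4\kappa n)\le(B^n(1+n)^n)^{12\kappa}$, and $(1+n)^n\le e\,n^n\le e^{n+1}n!$ for $n\ge1$; the case $n=0$ is $1\le1$. For the second, $\Psi_B(4l^p)=\exp(12l^p\log(B(1+4l^p)))$ and $\log(B(1+4l^p))\le\log(5B)+p\log l\le C\log(l+1)$.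

## 5. Sampling off a sparse set of integers

**Setting.** Let $\nu_1\ne0$. Let $\gamma$ be a finite positive measure on $\mathbb R\times\mathbb Z$ with first marginal $\nu_1$ and $|y-z|\le\Delta$ for $\gamma$-a.e. $(y,z)$. Let $\tilde\nu$ be the second marginal of $\gamma$. It is a finite measure on $\mathbb Z$, and it has all moments because $|z|\le|y|+\Delta$. Assume $\tilde\nu(\mathbb Z\setminus\{0\})>0$, fix $y_0\in\mathbb Z\setminus\{0\}$ with $w_0=\tilde\nu(\{y_0\})>0$, and put $h=|y_0|$.

The example to keep in mind is $\gamma=$ the image of $\nu_1$ under $y\mapsto(y,[y])$, with $\Delta=\frac12$.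

**Definition ($y_0$-free).** A set $E\subset\mathbb Z$ is $y_0$-free if there is no $m$ with $m\in E$ and $m+y_0\in E$.

For $y_0=2$ the set $4\mathbb Z\cup(4\mathbb Z+1)$ is $y_0$-free, and $\{0,2\}$ is not.

**Proposition A.** Suppose $\mu_{t_*}$ is indeterminate and $\eta\in(0,1)$. There is $C$ such that for all $y_0$-free $E\subset\mathbb Z$ and all polynomials $q$
$$|q(i)|^2\le C\sum_{m\ge0}C^m(m!)^{\eta-1}\int_{\mathbb Z\setminus E}|q|^2\,d\tilde\nu^{*m}.$$

How to start? We have $|q(i)|^2\le K_{\mu_{t_*}}(i)\|q\|^2_{\mu_{t_*}}$, and we want to replace each value $q(x)$ in $\|q\|^2_{\mu_{t_*}}$ by values at integers outside $E$, using Lemma 1 with $\mu=\mu_{t_*}$. But integrating the remainder $\int|q(x+u)|^2d\mu_{t_*}(u)$ against $\mu_{t_*}(dx)$ yields $\|q\|^2_{\mu_{2t_*}}$, and norms at different times are not comparable: for $\mu_t=N(0,t)$ and $q=x^n$ the quotient $\|q\|_{\mu_{2t}}^2/\|q\|_{\mu_t}^2$ is $2^n$. The cure is to treat all times $lt_*$ at once, with the rapidly decreasing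 weights $a_l$, so that the remainder at time $lt_*$ is absorbed by the term at time $(l+1)t_*$.

*Proof.*

**Step 1. Parameters and the sum over times.** Here we fix everything that must not depend on $q$ and $E$. Choose $0<\kappa\le\min(\frac1{96},\frac\eta{24})$ and an integer $p\ge2$ with $\frac1{p+1}\le\frac\eta2$, so that
$$12\kappa+\frac1{p+1}\le\eta,\qquad12\kappa\le\tfrac18.$$
Put $A=(1+\Delta)/\kappa+3h$, let $C_1,C_*$ be the constants of Lemma 1 for $\mu=\mu_{t_*}$, $A$, $h$, and choose an integer $k_0\ge1$ with $C_*e^{-2k_0}\le\frac12$. Let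
$$S(q)=\sum_{l\ge1}a_l\|q\|^2_{\mu_{lt_*}}.$$
This is finite: $\|q\|^2_{\mu_T}$ is a polynomial in $T$ by Fact 1, and $a_l\le\exp(-2(l-1)^{p+1}/(p+1))$.

**Step 2. Nodes outside $E$.** The aim is to attach to each point $x$ suitable nodes in $\mathbb Z\setminus E$. By (2.1) and since the first marginal of $\gamma$ is $\nu_1$, $\mu_{lt_*}$ is the image, under $x=r+\sum_{i\le n}y_i$, of the measure
$$dP_l=e^{-lt_*|\nu_1|}\frac{(lt_*)^n}{n!}\,\gamma^{\otimes n}(d(y_1,z_1),\dots,d(y_n,z_n))\,\rho_{lt_*}(dr)$$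
on the set of all $(n,(y_i,z_i)_{i\le n},r)$. Put
$$\tilde x=\sum_{i\le n}z_i\in\mathbb Z,\qquad k=k_0+l^p+\lceil\kappa(n+|r|)\rceil .$$
The three parts of $k$ have separate tasks: $k_0$ produces the factor $\frac12$, $l^p$ pays for the passage from $a_l$ to $a_{l+1}$, and $\kappa(n+|r|)$ makes the nodes close enough in units of $k$.

For $1\le b\le k$ let $\xi_b=\tilde x+(2b+d_b)y_0$, where $d_b=0$ if $\tilde x+2by_0\notin E$ and $d_b=1$ otherwise. In the second case $\tilde x+2by_0\in E$, so $\tilde x+(2b+1)y_0\notin E$ because $E$ is $y_0$-free. Thus $\xi_b\in\mathbb Z\setminus E$ always. For $b\ne b'$,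
$$|\xi_b-\xi_{b'}|\ge h(2|b-b'|-1)\ge h|b-b'|.$$
Almost everywhere, as $n+|r|\le k/\kappa$ and $2k+1\le3k$,
$$|x-\xi_b|\le|r|+\sum_i|y_i-z_i|+(2k+1)h\le|r|+\Delta n+(2k+1)h\le\frac{(1+\Delta)k}\kappa+3hk=Ak .$$
So the hypotheses of Lemma 1 hold.

**Step 3. Absorbing the remainders.** We apply Lemma 1, integrate with respect to $P_l$, multiply by $a_l$ and sum over $l$. Since $e^{-2k}\le e^{-2k_0}e^{-2l^p}$, the remainder terms contribute at most
$$\sum_la_lC_*e^{-2k_0-2l^p}\iint|q(x+u)|^2d\mu_{t_*}(u)\,d\mu_{lt_*}(x)=C_*e^{-2k_0}\sum_la_{l+1}\|q\|^2_{\mu_{(l+1)t_*}}\le\tfrac12S(q).$$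
As $S(q)<\infty$, we may subtract:
$$S(q)\le2\sum_la_l\int C_1^k\sum_{b\le k}|q(\xi_b)|^2\,dP_l.\tag{5.1}$$

**Step 4. Collecting by the number of jumps.** We now express the right side of (5.1) through the measures $\tilde\nu^{*m}$. The numbers $j=2b+d_b\in\{2b,2b+1\}$ are distinct and lie in $[2,2k+1]$, so
$$\sum_{b\le k}|q(\xi_b)|^2\le\sum_{j=2}^{2k+1}|q(\tilde x+jy_0)|^2\,1_{\{\tilde x+jy_0\notin E\}}.$$
Here $k$ depends on $l,n,r$ but not on $(y_i,z_i)$, and the image of $\gamma^{\otimes n}$ under $\tilde x$ is $\tilde\nu^{*n}$. Since $\tilde\nu\ge w_0\delta_{y_0}$, we have $\delta_{jy_0}*\tilde\nu^{*n}\le w_0^{-j}\tilde\nu^{*(n+j)}$: a shift by $jy_0$ is regarded as $j$ additional jumps. Dropping the factor $e^{-lt_*|\nu_1|}\le1$,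
$$S(q)\le2\sum_mH_m\int_{\mathbb Z\setminus E}|q|^2\,d\tilde\nu^{*m},\qquad H_m=\sum_l\sum_{n+j=m}a_l\frac{(lt_*)^n}{n!}\,\mathbb E\big[C_1^kw_0^{-j}1_{\{2\le j\le2k+1\}}\big],$$
with $k=k_0+l^p+\lceil\kappa(n+|R_{lt_*}|)\rceil$. Since $a_1=1$, $S(q)\ge\|q\|^2_{\mu_{t_*}}\ge|q(i)|^2/K_{\mu_{t_*}}(i)$. It remains to show $m!\,H_m\le C^{m+1}(m!)^\eta$.

**Step 5. Separating the variables in $H_m$.** We bound the summand by a product of functions of $l$, $n$ and $|R_{lt_*}|$. First, $m!/n!=\binom mjj!\le2^mj!$. On $\{j\le2k+1\}$ we have $j\le3k$, so $j!\le(3k)^{3k}$ and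
$$C_1^kw_0^{-j}j!\le(Bk)^{3k}\le\Psi_B(k),\qquad B=3C_1\max(1,1/w_0).$$
Since $k\le(k_0+1)+l^p+\kappa n+\kappa|R_{lt_*}|\le4\max(k_0+1,\,l^p,\,\kappa n,\,\kappa|R_{lt_*}|)$ and $\Psi_B$ is increasing and $\ge1$,
$$\Psi_B(k)\le C\,\Psi_B(4l^p)\,\Psi_B(4\kappa n)\,\Psi_B(4\kappa|R_{lt_*}|).$$

**Step 6. The small-jump part.** We claim $\mathbb E\Psi_B(4\kappa|R_u|)\le Ce^{Cu^2}$ for $u>0$. As $12\kappa\le\frac18$ and $4\kappa\le1$, $\Psi_B(4\kappa x)=(B(1+4\kappa x))^{12\kappa x}\le\exp(\frac18x\log(1+x)+Cx)$. By Markov's inequality and (2.2) with $s=\frac14\log(1+x)$,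
$$P(|R_u|\ge x)\le2\exp\big(uC_0\sqrt{1+x}-\tfrac14x\log(1+x)\big),\qquad uC_0\sqrt{1+x}\le C_0^2u^2+1+x.$$
Splitting according to $v\le|R_u|<v+1$,
$$\mathbb E\Psi_B(4\kappa|R_u|)\le\sum_{v\ge0}\Psi_B(4\kappa(v+1))P(|R_u|\ge v)\le Ce^{C_0^2u^2}\sum_{v\ge0}e^{\frac18(v+1)\log(v+2)-\frac14v\log(1+v)+Cv},$$
and the last series converges because the exponent behaves like $-\frac18v\log v$.

**Step 7. Summation.** With $u=lt_*$ and $l^2\le Cl^p\log(l+1)$ (as $p\ge2$), Step 6 gives $\mathbb E\Psi_B(4\kappa|R_{lt_*}|)\le Ce^{Cl^p\log(l+1)}$. For given $m$ and $n$ the number $j=m-n$ is determined. By (4.1) and Lemma 2 with $c=1$,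
$$m!\,H_m\le2^m\sum_{n\le m}C^{n+1}(n!)^{12\kappa}\sum_la_le^{Cl^p\log(l+1)}l^n\le C^{m+1}(m!)^{12\kappa+1/(p+1)}\le C^{m+1}(m!)^\eta,$$
where the factors $t_*^n$ and the number $m+1$ of terms have gone into the constants. $\square$

Sampling alone does not prove Theorem 1. Even with $E=\emptyset$ and integer jumps, Proposition A has weights $C^m(m!)^{\eta-1}$, which exceed $s^m/m!$ by the unbounded factor $(C/s)^m(m!)^\eta$. Its value is that $\eta$ is arbitrarily small and that $E$ can be avoided.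

## 6. Removing every $L$-th zero of an extremal polynomial

**Proposition B.** In the setting of Section 5 let $\mu_{t_*}$ be indeterminate. Put $L=h+2$, $\alpha=\frac1{2L}$. Then $M'=\sum_{m\ge0}(m!)^{-1-\alpha}\tilde\nu^{*m}$ is indeterminate.

*Proof.* Since $1+|a+b|\le(1+|a|)(1+|b|)$, we have $\int(1+|x|)^dd\tilde\nu^{*m}\le(\int(1+|y|)^dd\tilde\nu)^m$ for $m\ge1$. So $M'$ is a finite measure on $\mathbb Z$ with all moments. It charges all $my_0$, $m\ge0$, so its support is infinite. Let $p_n$ be its real orthonormal polynomials and $\kappa_N=\sum_{n\le N}|p_n(i)|^2>0$. By Fact 3 it is enough to show $\sup_N\kappa_N<\infty$. Let $N\ge2$.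

**Step 1. A real polynomial that nearly realizes $\kappa_N$.** The reproducing kernel at $i$ realizes $\kappa_N$, but it is not real, and we want real zeros. Put
$$k(x)=\sum_{n\le N}p_n(x)\overline{p_n(i)},\qquad k^\#(x)=\sum_{n\le N}p_n(x)p_n(i).$$
Then $\overline{k(x)}=k^\#(x)$ on $\mathbb R$, $k(i)=\kappa_N=\|k\|^2_{M'}$, and $k^\#(i)=\sum_{n\le N}p_n(i)^2=:\gamma_N$. Choose $|\omega|=1$ with $\omega^2|\gamma_N|=\gamma_N$ (any $\omega$ if $\gamma_N=0$), and put
$$u=\tfrac12(\omega k+\bar\omega k^\#).$$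
As $\bar\omega\gamma_N=\omega|\gamma_N|$, $u(i)=\frac12\omega(\kappa_N+|\gamma_N|)$. On $\mathbb R$, $u=\mathrm{Re}(\omega k)$, so $u$ is a real polynomial with $\deg u\le N$, $|u|\le|k|$ on $\mathbb R$, and
$$|u(i)|\ge\tfrac12\kappa_N,\qquad\|u\|^2_{M'}\le\kappa_N.\tag{6.1}$$

**Step 2. An orthogonality relation.** This is what locates the zeros. For real $f$ with $\deg f\le N$, expansion in the $p_n$ gives $\int f\bar k\,dM'=\sum_{n\le N}p_n(i)\int fp_n\,dM'=f(i)$. For $f=(1+x^2)g$ we have $f(i)=0$, so $\int f\bar k\,dM'=0$, and by conjugation $\int fk\,dM'=0$. Hence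
$$\int(1+x^2)\,g\,u\,dM'=0\qquad\text{for real }g,\ \deg g\le N-2.\tag{6.2}$$

**Step 3. The zeros are real, simple, and separated by integers.** Suppose $u$ had a nonreal zero $z_0$. As $u$ is real, $u=|x-z_0|^2v$ on $\mathbb R$ with a real polynomial $v$ of degree $\le N-2$. Taking $g=v$ in (6.2), $\int(1+x^2)|x-z_0|^2v^2dM'=0$, so $v=0$ on the infinite set $\operatorname{supp}M'$. Hence $v=0$ and $u=0$, contradicting (6.1).

Suppose $\zeta\le\zeta'$ are two zeros (counted with multiplicity, so $\zeta=\zeta'$ for a double zero) with no point of $\operatorname{supp}M'$ in the open interval $(\zeta,\zeta')$. Then $u=(x-\zeta)(x-\zeta')v$, and $g=v$ gives $\int(1+x^2)(x-\zeta)(x-\zeta')v^2dM'=0$ with an integrand that is nonnegative on the support. So $v$ vanishes on $\operatorname{supp}M'\setminus\{\zeta,\zeta'\}$, again $v=0$, a contradiction.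

So the zeros $\zeta_1<\dots<\zeta_d$ of $u$ are real and simple, and strictly between consecutive zeros there is an integer. Strictly between $\zeta_i$ and $\zeta_{i+L}$ there are then $L$ different integers, which gives
$$\zeta_{i+L}-\zeta_i>L-1=h+1.\tag{6.3}$$

**Step 4. The polynomial $q$ and the set $E$.** Call $\zeta_L,\zeta_{2L},\dots,\zeta_{\lfloor d/L\rfloor L}$ *chosen*, and put
$$q=\frac u{\prod_{\text{chosen}}(x-\zeta)},\qquad E=\Big\{n\in\mathbb Z:\ n-\tfrac12<\zeta\le n+\tfrac12\text{ for a chosen }\zeta\Big\}.$$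
The set $E$ is $y_0$-free. Indeed, each $\zeta$ belongs to exactly one $n$, so if $n,n+y_0\in E$, the corresponding chosen zeros are different. Their distance is $\le h+\frac12+\frac12=h+1$, contradicting (6.3).

**Step 5. Comparing $q$ with $u^{1-1/L}$ off $E$.** We claim that for $x\in\mathbb Z\setminus E$
$$\frac{|q(x)|}{|q(i)|}\le\Big(\frac{|u(x)|}{|u(i)|}\Big)^{1-1/L}(3+2|x|)^7.\tag{6.4}$$
The reason is that the chosen zeros are every $L$-th one in order. So their contribution to $\log(|u(x)|/|u(i)|)$ should be about one $L$-th of the total, with an error controlled by the variation of one function of $\zeta$.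

Fix $x\in\mathbb Z\setminus E$. Let $a(\zeta)=|x-\zeta|/\sqrt{1+\zeta^2}=|x-\zeta|/|i-\zeta|$, $f=\log a$ (with $\log0=-\infty$), and $\beta=\log(3+2|x|)>0$. Put
$$U=\prod_ia(\zeta_i)=\frac{|u(x)|}{|u(i)|},\qquad r_s=\prod_{i\equiv s\,(\mathrm{mod}\,L)}a(\zeta_i)\quad(1\le s\le L),\qquad r=r_L.$$
So $r$ is the product over the chosen zeros.

*Lower bound at chosen zeros.* For chosen $\zeta$, $\delta=|x-\zeta|\ge\frac12$ because $x$ is an integer outside $E$. As $\sqrt{1+\zeta^2}\le1+|\zeta|\le1+|x|+\delta$ and $\delta/(1+|x|+\delta)$ increases with $\delta$, $a(\zeta)\ge\frac{1/2}{3/2+|x|}=\frac1{3+2|x|}$, i.e. $f(\zeta)\ge-\beta$. In particular $r>0$ and $|q(x)|/|q(i)|=U/r$. If $U=0$, then $q(x)=0$ and (6.4) is trivial. So let $U>0$.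

*Upper bound everywhere.* By Cauchy–Schwarz, $|x\cdot1-1\cdot\zeta|\le\sqrt{1+x^2}\sqrt{1+\zeta^2}$, so $f\le\frac12\log(1+x^2)\le\beta$.

*Variation.* Let $f_*=\max(f,-\beta)$. Then $f\le f_*$ everywhere, with equality at chosen zeros. We compute
$$f'(\zeta)=\frac1{\zeta-x}-\frac\zeta{1+\zeta^2}=\frac{1+x\zeta}{(\zeta-x)(1+\zeta^2)},$$
which changes sign only at $\zeta=x$ and (if $x\ne0$) at $\zeta=-1/x$. Thus the function $f_*$, which is continuous also at $\zeta=x$, where it equals $-\beta$ in a neighbourhood, is monotone on each of at most three intervals covering $\mathbb R$. It has values in $[-\beta,\beta]$, so its total variation is at most $6\beta$.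

*Pairing.* For $s<L$ pair $\zeta_{(l-1)L+s}$ with the chosen zero $\zeta_{lL}$, $1\le l\le\lfloor d/L\rfloor$. The intervals $(\zeta_{(l-1)L+s},\zeta_{lL})$ are disjoint, and class $s$ has at most one further zero, at which $f\le\beta$. (For $L=3$, $d=8$, $s=1$: the pairs are $(\zeta_1,\zeta_3)$, $(\zeta_4,\zeta_6)$, and $\zeta_7$ is left over.) So
$$\log r_s-\log r\le\sum_l\big(f_*(\zeta_{(l-1)L+s})-f_*(\zeta_{lL})\big)+\beta\le7\beta.$$
Hence $U=\prod_sr_s\le r^Le^{7L\beta}$, i.e. $r\ge U^{1/L}e^{-7\beta}$, and $U/r\le U^{1-1/L}e^{7\beta}$, which is (6.4).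

**Step 6. Hölder.** Now we convert the loss of zeros into factorial decay. Apply Proposition A with $\eta=\frac1{2L}$ to $q$ and $E$, divide by $|q(i)|^2$ (which is not $0$, the zeros being real), and use (6.4). With $\theta=1-\frac1L$, and after multiplication by $|u(i)|^{2\theta}$,
$$|u(i)|^{2\theta}\le C\sum_mC^m(m!)^{\eta-1}\int|u|^{2\theta}(3+2|x|)^{14}\,d\tilde\nu^{*m}.$$
Write
$$C^m(m!)^{\eta-1}=\big[(m!)^{-1-\alpha}\big]^\theta\big[C^{Lm}(m!)^\epsilon\big]^{1/L}.$$
Comparing exponents, $\epsilon=L(\eta-1)+(1+\alpha)(L-1)=L\eta+\alpha(L-1)-1$, and with $\eta=\alpha=\frac1{2L}$ this is $\frac12+\frac12-\frac1{2L}-1=-\frac1{2L}$. Hölder's inequality with exponents $1/\theta$ and $L$, over $m$ and $x$ together, gives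
$$|u(i)|^{2\theta}\le C\,\|u\|_{M'}^{2\theta}\Big(\sum_mC^{Lm}(m!)^{-1/(2L)}\int(3+2|x|)^{14L}\,d\tilde\nu^{*m}\Big)^{1/L}.$$
Since $3+2|a+b|\le(3+2|a|)(3+2|b|)$, for $m\ge1$ the last integral is at most $\big(\int(3+2|y|)^{14L}d\tilde\nu\big)^m$. For $m=0$ it is $3^{14L}$. Because of the factor $(m!)^{-1/(2L)}$ the bracket is finite, and it does not depend on $N$. By (6.1), $(\kappa_N/2)^{2\theta}\le C\kappa_N^\theta$. So $\kappa_N^\theta\le4^\theta C$, and $\kappa_N$ is bounded. $\square$

## 7. From the weights $(m!)^{-1-\alpha}$ on $\mathbb Z$ to $e(s\lambda)$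

Proposition B concerns the *rounded* jumps. Undoing the rounding is again a matter of interpolation, now from the integer point $\sum[y_i]$ to nodes near the true point $\sum y_i$. The interpolation costs a small power of $m!$, and the reserve $(m!)^{-\alpha}$ pays for it.

**Proposition C.** Let $\lambda$ be a finite measure on $\mathbb R$ with all moments and let $\tilde\nu$ be the image of $\lambda$ under $y\mapsto[y]$. Suppose $\tilde\nu(\mathbb Z\setminus\{0\})>0$ and $M'=\sum_m(m!)^{-1-\alpha}\tilde\nu^{*m}$ is indeterminate for some $\alpha\in(0,1)$. Then $e(s\lambda)$ is indeterminate for every $s>0$.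

*Proof.* Fix $s>0$.

**Step 1. Parameters.** Choose $\kappa\in(0,\frac14]$ and an integer $p\ge2$ with $12\kappa+\frac2{p+1}<\alpha$. Since $[0]=0$, $\lambda(\mathbb R\setminus\{0\})>0$, so we can fix $0\ne y_*\in\operatorname{supp}\lambda$. Let
$$J=\Big[y_*-\frac{|y_*|}4,\,y_*+\frac{|y_*|}4\Big],\quad w=\lambda(J)>0,\quad h'=\tfrac34|y_*|,\quad g=\tfrac54|y_*|,\quad A=1+\frac1{2\kappa}+g.$$
Let $C_1,C_*$ be the constants of Lemma 1 for $\mu=M'$, $A$, $h'$, and choose an integer $k_0\ge1$ with $C_*e^{-2k_0}\le\frac12$.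

**Step 2. Convolution powers of $M'$.** These play the role of the times $lt_*$ in Section 5. Write $M'^{*l}=\sum_m\frac{G^{(l)}_m}{m!}\tilde\nu^{*m}$. Then
$$G_m^{(l)}=m!\sum_{m_1+\dots+m_l=m}\ \prod_i(m_i!)^{-1-\alpha}=(m!)^{-\alpha}\sum_{m_1+\dots+m_l=m}\Big(\frac{m!}{\prod m_i!}\Big)^{1+\alpha}\le(m!)^{-\alpha}\,l^{(1+\alpha)m}\le(m!)^{-\alpha}\,l^{2m},$$
using $\sum c_i^{1+\alpha}\le(\sum c_i)^{1+\alpha}$ and the multinomial formula. Let
$$S'(q)=\sum_{l\ge1}a_l\|q\|^2_{M'^{*l}}.$$
It is finite, since $\int(1+|x|)^{2d}dM'^{*l}\le\big(\int(1+|x|)^{2d}dM'\big)^l$ grows at most geometrically in $l$.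

**Step 3. Random nodes.** The measure $M'^{*l}$ is the image of $\sum_m\frac{G_m^{(l)}}{m!}\lambda^{\otimes m}(dy)$ under $\tilde x=\sum_{i\le m}[y_i]$. Let $J_1,J_2,\dots$ be i.i.d. auxiliary variables with law $\lambda|_J/w$, and put
$$U_b=J_1+\dots+J_b,\qquad k=k(l,m)=k_0+l^p+\lceil\kappa m\rceil,\qquad\xi_b=\sum_iy_i+U_b\quad(1\le b\le k).$$
All $J_i$ have the sign of $y_*$ and $h'\le|J_i|\le g$, so $|\xi_b-\xi_{b'}|\ge h'|b-b'|$. As $\kappa m\le k$, $|\tilde x-\xi_b|\le\frac m2+gk\le\big(\frac1{2\kappa}+g\big)k\le Ak$. So Lemma 1 applies at the point $\tilde x$.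

**Step 4. Absorbing the remainders.** Integrate, take expectations, multiply by $a_l$ and sum. As $e^{-2k}\le e^{-2k_0}e^{-2l^p}$, the remainder terms contribute at most
$$\sum_la_lC_*e^{-2k_0-2l^p}\iint|q(x+v)|^2\,dM'(v)\,dM'^{*l}(x)=C_*e^{-2k_0}\sum_la_{l+1}\|q\|^2_{M'^{*(l+1)}}\le\tfrac12S'(q),$$
and $S'(q)<\infty$. For fixed $b$ the law of $U_b$ is $\le w^{-b}\lambda^{*b}$, so $\sum_iy_i+U_b$ is accounted for by $\lambda^{*(m+b)}$. Therefore
$$S'(q)\le2\sum_nW_n\int|q|^2d\lambda^{*n},\qquad W_n=\sum_l\ \sum_{\substack{m+b=n\\1\le b\le k(l,m)}}a_l\frac{G^{(l)}_m}{m!}\,C_1^k\,w^{-b}.$$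

**Step 5. $W_n\le Cs^n/n!$.** This is where the reserve $(m!)^{-\alpha}$ is spent. We have $n!/m!\le2^{m+b}b!$ and $s^{-n}=s^{-m}s^{-b}$. For $b\le k$, $2^bb!\,C_1^kw^{-b}s^{-b}\le(Bk)^k\le(Bk)^{3k}$ with $B=2C_1\max(1,1/w)\max(1,1/s)$. Since $b=n-m$ is determined by $m$,
$$n!\,s^{-n}W_n\le\sum_{l,m}a_lG^{(l)}_mC^m(Bk)^{3k}.$$
As $k\le4\max(k_0+1,l^p,\kappa m)$, $(Bk)^{3k}\le\Psi_B(k)\le C\,\Psi_B(4l^p)\,\Psi_B(4\kappa m)$. By (4.1), the bound on $G_m^{(l)}$, and Lemma 2 with $c=2$,
$$n!\,s^{-n}W_n\le\sum_mC^{m+1}(m!)^{-\alpha+12\kappa}\sum_la_le^{Cl^p\log(l+1)}l^{2m}\le\sum_mC^{m+1}(m!)^{12\kappa+\frac2{p+1}-\alpha}<\infty .$$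
The constants depend on $s$ but not on $n$, and the last sum is finite because the exponent of $m!$ is negative.

**Step 6. The criterion.** For all polynomials $q$, since $a_1=1$,
$$\frac{|q(i)|^2}{K_{M'}(i)}\le\|q\|^2_{M'}\le S'(q)\le C\sum_n\frac{s^n}{n!}\int|q|^2d\lambda^{*n}=Ce^{s|\lambda|}\int|q|^2\,de(s\lambda).$$
The measure $e(s\lambda)$ has all moments, and its support contains $ny_*$, $n\ge0$, so it is infinite. By (2.4), $e(s\lambda)$ is indeterminate. $\square$

## 8. Proof of Theorem 1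

Let $\mu_{t_*}$ be indeterminate. By Facts 1 and 2, $\nu$ has unbounded support, so $\nu_1\ne0$. Let $\gamma$ be the image of $\nu_1$ under $y\mapsto(y,[y])$. Then $\Delta=\frac12$ is admissible and $\tilde\nu$ is the image of $\nu_1$ under $[\cdot]$. Since $[y]\ne0$ for $|y|\ge1$, $\tilde\nu(\mathbb Z\setminus\{0\})=|\nu_1|>0$, and we are in the setting of Section 5. By Proposition B, $M'$ is indeterminate, with $\alpha=\frac1{2L}\in(0,1)$. By Proposition C with $\lambda=\nu_1$, $e(s\nu_1)$ is indeterminate for every $s>0$. Finally $\mu_s=\rho_s*e(s\nu_1)$ by (2.1), and $\rho_s$ is infinitely divisible with all moments. So Fact 4 shows that $\mu_s$ is indeterminate for every $s>0$. $\blacksquare$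

## 9. Two Lévy measures with displaced jumps: Theorem 2

*Proof of Theorem 2.* Let some $\mu_{t_*}$ be indeterminate.

**Step 1. Normalization.** Determinacy is invariant under the dilation $x\mapsto x/\rho$. Dilating both semigroups and $\Gamma$ (which replaces $\Delta_0$ by $\Delta_0/\rho$), we may assume $\rho=1$. Then the first marginal of $\Gamma$ is $\nu_1$. By Facts 1 and 2, $\nu$ has unbounded support, so $\nu_1\ne0$. Since $\nu_1$ is finite with all moments and $|y-y'|\le\Delta_0$ a.e., $\lambda$ is a finite measure on $\mathbb R\setminus\{0\}$ with all moments.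

**Step 2. Entering the setting of Section 5.** Let $\gamma$ be the image of $\Gamma$ under $(y,y')\mapsto(y,[y'])$. Its first marginal is $\nu_1$, $\Delta=\Delta_0+\frac12$ is admissible, and its second marginal $\tilde\nu$ is the image of $\lambda$ under $[\cdot]$. If $\tilde\nu(\mathbb Z\setminus\{0\})=0$, then $|y'|\le\frac12$, hence $|y|\le\Delta_0+\frac12$, for $\Gamma$-a.e. $(y,y')$, and $\nu$ would have bounded support, a contradiction. So Proposition B applies and $M'$ is indeterminate. By Proposition C, $e(s\lambda)$ is indeterminate for all $s>0$.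

**Step 3. Convolving with the rest.** Since $c_0\lambda\le\nu'$ and $\lambda$ is finite, we can write $\mu'_s=e(sc_0\lambda)*\theta_s$, where $\theta_s$ is infinitely divisible with Lévy measure $s(\nu'-c_0\lambda)\ge0$, the Gaussian part of $\mu'_s$, and the drift adjusted accordingly. It has all moments by Fact 1, its Lévy measure being at most $s\nu'$. As $e(sc_0\lambda)$ is indeterminate, so is $\mu'_s$, by Fact 4. $\blacksquare$

Here are two consequences for infinitely divisible laws with all moments.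

**Consequence 1.** Determinacy does not depend on the drift, the Gaussian part, or the restriction of $\nu$ to a bounded set. If $c\,\nu\le\nu'\le C\nu$ outside a bounded set with $0<c\le C<\infty$, the two laws are both determinate or both indeterminate.

*Proof.* Take $\rho$ so large that the inequalities hold on $\{|y|\ge\rho\}$. Let $\Gamma$ be the image of $\nu|_{\{|y|\ge\rho\}}$ under $y\mapsto(y,y)$, so $\Delta_0=0$, $\lambda=\nu|_{\{|y|\ge\rho\}}$ and $c\lambda\le\nu'$. Theorem 2 takes indeterminacy from $\nu$ to $\nu'$. For the other direction use the image of $\nu'|_{\{|y|\ge\rho\}}$ and the constant $1/C$. The first sentence is the case where $\nu$ and $\nu'$ agree outside a bounded set, since Theorem 2 makes no assumption on drift and Gaussian part. $\square$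

**Consequence 2.** Bounded displacement of the large jumps, for example rounding to a lattice, does not change determinacy. Precisely: let $\nu'=\varphi_*(\nu|_{\{|y|\ge\rho\}})$ on $\{|y|>R\}$, with $\varphi$ measurable and $|\varphi(y)-y|\le\Delta_0$. Then the laws with Lévy measures $\nu$ and $\nu'$ are both determinate or both indeterminate.

*Proof.* From $\nu$ to $\nu'$: let $\Gamma$ be the image of $\nu|_{\{|y|\ge\rho_1\}}$ under $y\mapsto(y,\varphi(y))$ with $\rho_1=\max(\rho,R+\Delta_0+1)$. There $|\varphi(y)|\ge|y|-\Delta_0\ge R+1$, so $\lambda=\varphi_*(\nu|_{\{|y|\ge\rho_1\}})$ lives on $\{|y|>R\}$ and is $\le\nu'$. Theorem 2 applies with $\rho_1$ in place of $\rho$ and $c_0=1$.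

From $\nu'$ to $\nu$: let $\Gamma$ be the image of $\nu|_{\{|y|\ge\rho,\ |\varphi(y)|\ge R+1\}}$ under $y\mapsto(\varphi(y),y)$. Its first marginal is $\nu'|_{\{|y|\ge R+1\}}$, the displacement is at most $\Delta_0$, and its second marginal is $\le\nu$. Theorem 2 applies with the roles of the two semigroups exchanged, with $R+1$ in place of $\rho$ and $c_0=1$. $\square$
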